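\title{Identifying a partial order with an optimal number of queries in polynomial time}

\begin{abstract}
An unknown partial order on $n$ elements is to be determined by queries, each of which compares two elements. We give a deterministic polynomial-time algorithm that identifies every poset of width $w$ on $n$ elements with at most $\log_2 n!+17wn$ queries. The algorithm inserts the elements online and is given no bound on the width or on the number of downsets. Its query count is optimal up to an absolute constant both for posets of width at most $w$ and for posets with at most $N$ downsets, and it is optimal up to a factor $1+o(1)$ when $w=o(\log n)$. The $t$-th element is located by bisection under a mixture of $2t$ explicit product weights, so neither linear extensions nor downsets have to be counted; a potential function bounds the total cost.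
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Let $P$ be a set of $n$ elements that carries an unknown partial order $\preceq$, and write $x\prec y$ when $x\preceq y$ and $x\ne y$. An algorithm may \emph{query} any pair of distinct elements $x,y\in P$ and learns whether $x\prec y$, $y\prec x$, or $x$ and $y$ are incomparable. Its task is to \emph{identify} the poset, that is, to determine the whole order. Throughout, algorithms are deterministic, query counts are worst-case counts, and running time is measured in bit operations.

If the order is promised to be total, this is sorting. If nothing is promised, all $\binom n2$ pairs may have to be queried: when every answer is ``incomparable'', a pair that has not been queried may still be related or not. To see what lies between these extremes one needs a parameter that measures how far $P$ is from a total order. We consider two. A \emph{chain} is a set of pairwise comparable elements, an \emph{antichain} is a set of pairwise incomparable elements, and the \emph{width} of $P$ is the largest size of an antichain. A \emph{downset} is a set $D\subseteq P$ such that $y\in D$ and $x\preceq y$ imply $x\in D$, and $d(P)$ is the number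 of downsets of $P$. A total order has width $1$ and $n+1$ downsets; an antichain on $n$ elements has width $n$ and $2^n$ downsets.

For integers $n$ and $w$, let $Q_{\mathrm{width}}(n,w)$ be the minimum, over all algorithms with no restriction on running time, of the worst-case number of queries needed to identify a poset on $n$ elements of width at most $w$. Let $Q_{\mathrm{down}}(n,N)$ be the analogous minimum for posets on $n$ elements with at most $N$ downsets. The parameters $w$ and $N$ are upper bounds, and an algorithm may be given them as part of its input. A single algorithm is \emph{query-optimal with respect to the width} if there is an absolute constant $C$ such that, for all $n$ and $w$, it identifies every poset on $n$ elements of width at most $w$ with at most $C\,Q_{\mathrm{width}}(n,w)$ queries. Query-optimality \emph{with respect to the number of downsets} is defined in the same way with $Q_{\mathrm{down}}(n,N)$, and with $C$ independent of $n$ and $N$.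

The problem, posed in \cite{LO}, is to find an algorithm that runs in time polynomial in $n$ and is query-optimal with respect to the width or with respect to the number of downsets.

\subsection*{Earlier results}

We recall the results quoted in \cite{LO}. Daskalakis et al.\ showed that $Q_{\mathrm{width}}(n,w)=\Theta(n(\log n+w))$. Their algorithm with $O(n(\log n+w))$ queries is not known to run in polynomial time, because it needs exact counts of linear extensions, under some constraints, of the current poset. Faigle and Tur\'an insert the elements one at a time; for each insertion they decompose the current poset into $w$ chains and perform a binary search in each chain. This takes polynomial time and $O(nw\log(n/w))$ queries, which does not match the bound above.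

For the number of downsets, an insertion-sort algorithm is query-optimal. Call $x\in P$ \emph{$\delta$-central}, where $0<\delta\le 1/2$, if at least $\delta\,d(P)$ downsets contain $x$ and at least $\delta\,d(P)$ do not, and call it \emph{central} if it is $\delta$-central for a fixed absolute constant $\delta>0$ for which every poset contains such an element. The algorithm inserts each element by a bisection that uses central elements, so that each query removes a constant fraction of the remaining candidate downsets. It is not known to have a polynomial-time implementation, because no polynomial-time method is known for finding a central element of a general poset; any polynomial-time probabilistic algorithm for finding a $\delta$-central element would yield a polynomial-time algorithm that, with high probability, estimates the number of downsets to within an arbitrarily small factor. Central elements can be found in polynomial time in $2$-dimensional orders (a $1/4$-central element, by Steiner), in interval orders and in series-parallel orders, so these classes can be identified query-optimally in polynomial time.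

\subsection*{Results}

One algorithm attains both notions of optimality, and it needs to know neither $w$ nor $N$.

\begin{theorem}\label{thm:main}
There is a deterministic polynomial-time algorithm, receiving only the set $P$ and query access, that identifies every poset $P$ on $n\ge1$ elements with at most
\[
\log_2 n!+n+(10+4\log_2 e)\,wn\;\le\;\log_2 n!+17\,wn
\]
queries, where $w$ is the width of $P$. The elements may arrive online in any order; the bound then holds after every prefix, with $n$ and $w$ replaced by the size and the width of the prefix.
\end{theorem}

\begin{theorem}\label{thm:opt}
The algorithm of Theorem~\ref{thm:main} is query-optimal with respect to the width and with respect to the number of downsets. It uses at most $103\,Q_{\mathrm{width}}(n,w)$ queries on every poset on $n$ elements of width at most $w$, and at most $171\,Q_{\mathrm{down}}(n,N)$ queries on every poset on $n$ elements with at most $N$ downsets.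
\end{theorem}

\begin{theorem}\label{thm:sharp}
For $1\le w\le n$,
\[
\max\{\log_2 n!,\;n(w-1)/4\}\;\le\;Q_{\mathrm{width}}(n,w)\;\le\;\log_2 n!+17\,wn .
\]
Hence $Q_{\mathrm{width}}(n,w)=(1+o(1))\,n\log_2 n$ for $w=o(\log n)$, and this count is attained by the algorithm of Theorem~\ref{thm:main}.
\end{theorem}

The lower bounds, which fix the target, come first (Section~\ref{sec:lower}). Section~\ref{sec:model} shows the idea on a poset made of two chains. Sections~\ref{sec:bisection} and~\ref{sec:algorithm} describe the algorithm and bound the cost of one insertion, Section~\ref{sec:amortized} sums these costs and proves Theorem~\ref{thm:main}, and Section~\ref{sec:optimality} derives Theorems~\ref{thm:opt} and~\ref{thm:sharp}.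

\section{Lower bounds}\label{sec:lower}

Two unrelated obstacles force queries: there are many ways to sort, and some incomparable pairs can be certified only by asking about them.

\begin{lemma}\label{lem:sorting}
We have $Q_{\mathrm{width}}(n,w)\ge\log_2 n!$ for $w\ge1$ and $Q_{\mathrm{down}}(n,N)\ge\log_2 n!$ for $N\ge n+1$. Moreover $n\le n\log_2 n\le 2\log_2 n!$ for $n\ge2$.
\end{lemma}

\begin{proof}
Both classes contain the $n!$ total orders. On a total order each query has one of two answers, so the runs of an algorithm on total orders are the root-to-leaf paths of a binary tree. Different orders must end in different leaves, and a binary tree of depth $q$ has at most $2^q$ leaves; hence $q\ge\log_2 n!$. For the last claim, $(i-1)(n-i)\ge0$ gives $i(n+1-i)\ge n$ for $1\le i\le n$, so $(n!)^2=\prod_{i=1}^n i(n+1-i)\ge n^n$.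
\end{proof}

The \emph{ordinal sum} of posets $B_1,\dots,B_m$ on disjoint sets keeps the order inside each $B_i$ and puts $x\prec y$ whenever $x\in B_i$, $y\in B_j$ and $i<j$.

\begin{lemma}\label{lem:blocks}
Let $1\le s\le n$. Then $Q_{\mathrm{width}}(n,w)\ge n(s-1)/4$ for $w\ge s$, and $Q_{\mathrm{down}}(n,N)\ge n(s-1)/4$ for $N\ge n2^s$.
\end{lemma}

\begin{proof}
Let $A$ be the ordinal sum of $\lfloor n/s\rfloor$ antichains of size $s$ and, if elements remain, one smaller antichain; call these antichains \emph{blocks}. An antichain of $A$ lies in one block, so $A$ has width $s$. A nonempty downset is determined by the highest block $B$ that it meets and by its intersection with $B$, which is an arbitrary nonempty subset. There are at most $n$ blocks, so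
\[
d(A)=1+\sum_{B}\bigl(2^{|B|}-1\bigr)\le 1+n(2^s-1)\le n2^s .
\]
Thus $A$ belongs to both classes in question.

Suppose that an algorithm run on $A$ never queries some pair $x,y$ in a common block. Let $A'$ be obtained from $A$ by adding the relation $x\prec y$. Then $A'$ is again an ordinal sum of posets, hence a poset. Every antichain of $A'$ is an antichain of $A$ and every downset of $A'$ is a downset of $A$, so $A'$ also belongs to both classes. The two posets give the same answer on every pair other than $x,y$, so the algorithm has the same output on both and fails on one of them. A correct algorithm therefore makes at least $\lfloor n/s\rfloor\binom s2$ queries on $A$. The number $\lfloor n/s\rfloor s$ is at least $s$ and larger than $n-s$, so it is at least $n/2$, and $\lfloor n/s\rfloor\binom s2=\lfloor n/s\rfloor s\cdot\frac{s-1}2\ge n(s-1)/4$.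
\end{proof}

The two lemmas set a budget of order $\log n+w$ queries per element. By Dilworth's theorem, \emph{a finite poset of width $w$ can be partitioned into $w$ chains} (and not into fewer, since a chain contains at most one element of an antichain). So the budget allows one full binary search per element and a constant number of queries for each of the $w$ chains. The next lemma shows that $\log_2 n+w\le2\log_2 d(P)$, which is why a bound in terms of the true width will also settle the question for downsets.

\begin{lemma}\label{lem:downsets}
A poset $P$ on $n$ elements of width $w$ satisfies $n+1\le d(P)\le 2^n$ and $2^w\le d(P)$.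
\end{lemma}

\begin{proof}
Removing minimal elements one at a time lists $P$ so that $x$ precedes $y$ whenever $x\prec y$; the $n+1$ initial segments of this list are downsets. The bound $2^n$ counts all subsets. If $T$ is a subset of an antichain $A$ of size $w$, the downset $\{x: x\preceq y \text{ for some } y\in T\}$ meets $A$ exactly in $T$, so the $2^w$ subsets of $A$ give distinct downsets.
\end{proof}

\section{A model case: two chains}\label{sec:model}

A separate binary search in every chain exceeds the budget because each search starts from nothing. The smallest case in which one sees how to do better has two chains.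

Let $c_1\prec\dots\prec c_r$ and $d_1\prec\dots\prec d_q$ be chains, let $0\le f(d_1)\le\dots\le f(d_q)\le r$ be integers, let $c_i\prec d_j$ exactly when $i\le f(d_j)$, and let no $d_j$ lie below a $c_i$. Suppose that we are told that $P$ has this form, that the $c_i$ are already sorted, and that the $d_j$ arrive one at a time in an arbitrary order. For a new element $x$ we must find its place among the $d_j$ that are present, and the number $f(x)$. The first task is a binary search, and it uses up the logarithmic part of the budget. We claim that the second costs $O(q+r)$ queries in total over all $q$ insertions.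

\emph{Searching from a neighbor.} The first search finds the neighbors $a\prec x\prec b$ of $x$ among the $d_j$ present; if one is missing, read $f(a)=0$ or $f(b)=r$. Then $f(a)\le f(x)\le f(b)$. Let $m$ be the smaller and $M$ the larger of $f(x)-f(a)$ and $f(b)-f(x)$. A test ``$f(x)\ge i$?'' is one comparison of $x$ with $c_i$. For $i=0,1,2,\dots$ test whether $f(x)\ge f(a)+2^i$ and whether $f(x)\le f(b)-2^i$. One of the two tests fails for the first time when $2^i>m$, that is, at $i=\lceil\log_2(1+m)\rceil$, and then $f(x)$ is confined to $2^i$ known values. A binary search finishes, and the cost is at most $2(i+1)+i\le3\log_2(1+m)+5$.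

\emph{Summing.} The values of $f$ found so far cut the interval $[0,r]$ into pieces, some possibly of length $0$, and inserting $x$ splits a piece of length $M+m$ into pieces of lengths $M$ and $m$. For $r=8$ and values arriving in the order $4,6,5,1$, the splits are $8=4+4$, $4=2+2$, $2=1+1$, $4=1+3$, so $m=4,2,1,1$: a large $m$ can occur, but it uses up a long piece. To make this quantitative let $\Phi$ be the sum of $\log_2(1+\text{length})$ over all pieces. Since $1+M+m\le2(1+M)$, a split raises $\Phi$ by
\[
\log_2(1+m)+\log_2\frac{1+M}{1+M+m}\ge\log_2(1+m)-1 .
\]
At the start $\Phi\ge0$, and at the end $\Phi\le r\log_2e$, because $\ln(1+u)\le u$ and the lengths add up to $r$. Hence $\sum\log_2(1+m)\le q+r\log_2 e$, and all values of $f$ are found with at most $8q+3r\log_2e$ queries.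

It matters that we pay for the \emph{smaller} piece. If we searched from the lower neighbor only, we would pay for the left piece, and for values arriving in the order $r-1,r-2,\dots,0$ the terms $\log_2(1+\text{left piece})$ add up to $\log_2 r!$.

Three things change in a general poset. First, there are up to $w$ chains, and $x$ has two positions relative to each: where the elements below $x$ end and where the elements above $x$ begin. Second, the yardstick that measures the pieces, here the chain of the $c_i$, is itself growing while we insert. Third, and most seriously, we do not know a chain that contains $x$ and all of whose members are comparable to it, so we cannot find $a$ and $b$ by a binary search. The remedy for the third difficulty is to search as if $a$ or $b$ had been chosen at random among all candidates; this turns out to cost $\log_2(2t)$ extra queries at the $t$-th insertion, the same as the binary search that it replaces.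

The following example shows that summing over all insertions cannot be avoided: no method meets the budget in every single insertion.

\begin{example}\label{ex:expensive}
Let $S$ consist of $k$ chains $C_1,\dots,C_k$ of $r$ elements each, with no relations between different chains. Let $x$ lie below nothing, above all of $C_1$, and above arbitrary initial segments of $C_2,\dots,C_k$. Then $S\cup\{x\}$ has width $k$, there are $(r+1)^{k-1}$ possibilities, and each query about $x$ has two possible answers. So inserting $x$ takes at least $(k-1)\log_2(r+1)$ queries in the worst case. For $r=k$ this has order $k\log k$, while $\log_2|S|+k$ has order $k$.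
\end{example}

\section{Weighted bisection}\label{sec:bisection}

The basic tool is a binary search that finds likely values quickly. Let $p(0),\dots,p(q)$ be positive weights with sum $W$, and let $v^*\in\{0,\dots,q\}$ be unknown and accessible through tests ``$v^*\ge i$?'' for $1\le i\le q$. Lay intervals of lengths $p(0),\dots,p(q)$ end to end along $[0,W)$, and mark their midpoints
\[
s_v=\sum_{u<v}p(u)+\frac{p(v)}2\in(0,W),\qquad s_0<s_1<\dots<s_q .
\]
The search halves $[0,W)$ repeatedly until only one midpoint is left.

\begin{quote}
\emph{Weighted bisection.} Start with $[L,R)=[0,W)$ and always let $I=\{v:s_v\in[L,R)\}$. While $|I|\ge2$, perform a \emph{halving}: put $\mu=(L+R)/2$, $I_1=\{v\in I:s_v<\mu\}$ and $I_2=I\setminus I_1$. If both sets are nonempty, test ``$v^*\ge\min I_2$?'' and keep $[\mu,R)$ if the answer is yes and $[L,\mu)$ if it is no. If one of the sets is empty, keep the half that contains all $s_v$ with $v\in I$, without a test. At the end, output the single element of $I$.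
\end{quote}

\begin{lemma}\label{lem:bisection}
Weighted bisection outputs $v^*$ after fewer than $\log_2\bigl(W/p(v^*)\bigr)+2$ halvings, and each halving uses at most one test.
\end{lemma}

\begin{proof}
We have $v^*\in I$ at the start, and a halving preserves this. Indeed, every element of $I_1$ is smaller than every element of $I_2$, so if both sets are nonempty then $\min I_2\ge1$, the test is admissible, and it decides whether $v^*$ lies in $I_1$ or $I_2$.

For $u\ne v^*$ the midpoints satisfy $|s_u-s_{v^*}|\ge(p(u)+p(v^*))/2>p(v^*)/2$. After $r$ halvings the interval has length $W/2^r$. If it then contains $s_{v^*}$ and another midpoint, $p(v^*)/2<W/2^r$, that is, $r<\log_2(W/p(v^*))+1$. So the procedure stops. If it performs $r+1\ge1$ halvings, then $|I|\ge2$ after $r$ of them, and $r+1<\log_2(W/p(v^*))+2$. If it performs none, the bound holds because $W\ge p(v^*)$.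
\end{proof}

The overhead of $2$ per search is affordable: an insertion will consist of at most $2w$ searches.

\section{The insertion algorithm}\label{sec:algorithm}

The elements are inserted in the order $x_1,\dots,x_n$ in which they arrive, and the order on $S=\{x_1,\dots,x_{t-1}\}$ is completely known when $x=x_t$ is inserted. For $t=1$ there is nothing to do, so let $t\ge2$.

\subsection*{Coordinates}

Add two formal elements with $-\infty\prec y\prec+\infty$ for all $y\in P$. For $y\in P\cup\{\pm\infty\}$ let
\[
D_S(y)=\{z\in S: z\prec y\},\qquad E_S(y)=\{z\in S: y\not\prec z\}
\]
be the set of elements below $y$ and the set of elements not above $y$. To insert $x$ means to find $D_S(x)$ and $E_S(x)$. We record the elements \emph{not} above $y$, rather than those above it, because then both sets behave alike. Both are downsets of $S$: for $E_S(y)$, if $z'\prec z$ and $y\prec z'$, then $y\prec z$. Both grow with $y$: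
\begin{equation}\label{eq:monotone}
y\prec y'\quad\Longrightarrow\quad D_S(y)\subseteq D_S(y')\ \text{ and }\ E_S(y)\subseteq E_S(y'),
\end{equation}
since $z\prec y$ implies $z\prec y'$, and $y'\prec z$ implies $y\prec z$. Both are empty for $y=-\infty$ and equal to $S$ for $y=+\infty$.

Let $C_1,\dots,C_k$ be a partition of $S$ into the minimum number of chains. By Dilworth's theorem $k$ is the width of $S$, so $k$ is at most the width of $P$. For $1\le j\le k$ put
\[
v_j(y)=|D_S(y)\cap C_j|,\qquad v_{k+j}(y)=|E_S(y)\cap C_j|,\qquad q_j=q_{k+j}=|C_j| ,
\]
and $v(y)=(v_1(y),\dots,v_{2k}(y))$, so that $0\le v_j(y)\le q_j$ for all $j\le 2k$. A downset meets a chain in an initial segment, which is determined by its size. Hence $v(x)$ determines $D_S(x)$ and $E_S(x)$, and a test on a coordinate of $v(x)$ is one query: if $z$ is the $i$-th smallest element of $C_j$, then $v_j(x)\ge i$ if and only if $z\prec x$, and $v_{k+j}(x)\ge i$ if and only if $x\not\prec z$. By \eqref{eq:monotone}, $y\prec y'$ implies $v(y)\le v(y')$ in every coordinate. The vectors $v(y)$ for $y\in S\cup\{\pm\infty\}$ are known to the algorithm; $v(x)$ is to be found.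

\subsection*{Anchors}

If we knew an element $a\prec x$, we would know that $v(x)\ge v(a)$, and as in Section~\ref{sec:model} we would search upward from $v_j(a)$ in each coordinate $j$, hoping to pay about the logarithm of $1+v_j(x)-v_j(a)$. In view of Lemma~\ref{lem:bisection}, such a search is described by weights on the nonnegative integers whose total is at most $1$ and which decay only polynomially. For $e\ge0$ let
\[
\ell(e)=2\lfloor\log_2(1+e)\rfloor+1\le2\log_2(1+e)+1,\qquad \omega(e)=2^{-\ell(e)},
\]
and let $\omega(e)=0$ for $e<0$. Thus $\omega(0)=\frac12$, $\omega(1)=\omega(2)=\frac18$, and $\omega(3)=\dots=\omega(6)=\frac1{32}$. There are $2^i$ integers $e\ge0$ with $\lfloor\log_2(1+e)\rfloor=i$, so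
\begin{equation}\label{eq:omega}
\sum_{e\in\mathbb Z}\omega(e)=\sum_{i\ge0}2^i\,2^{-2i-1}=1 .
\end{equation}
Powers of two are chosen so that all arithmetic is exact.

There are $2t$ \emph{anchors}: a \emph{lower anchor} at each $a\in S\cup\{-\infty\}$ and an \emph{upper anchor} at each $b\in S\cup\{+\infty\}$. The \emph{deviation} of a value $v\in\{0,\dots,q_j\}$ of coordinate $j$ from an anchor $\lambda$ is
\[
e^\lambda_j(v)=
\begin{cases}
v-v_j(a) & \text{if $\lambda$ is the lower anchor at $a$,}\\
v_j(b)-v & \text{if $\lambda$ is the upper anchor at $b$.}
\end{cases}
\]
The anchor $\lambda$ gives a vector $(v_1,\dots,v_{2k})$ the weight $\prod_j\omega(e^\lambda_j(v_j))$. It represents the hypothesis that $x$ lies slightly above $a$, or slightly below $b$.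

\subsection*{The mixture}

We do not know which hypothesis is good, so we add the weights of all $2t$ anchors and determine the coordinates one after the other. Once $v_1,\dots,v_{j-1}$ are known, each anchor is trusted in proportion to the weight that it gave to these values.

\begin{quote}
\emph{Insertion of $x=x_t$ into $S$.}
\begin{enumerate}
\item Compute a minimum chain partition $C_1,\dots,C_k$ of $S$ and the vectors $v(y)$ for $y\in S\cup\{\pm\infty\}$. Put $\Omega^\lambda_0=1$ for all anchors $\lambda$.
\item For $j=1,\dots,2k$ in turn, compute
\[
p_j(v)=\sum_\lambda\Omega^\lambda_{j-1}\,\omega\bigl(e^\lambda_j(v)\bigr)\qquad(0\le v\le q_j),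
\]
find $v_j=v_j(x)$ by weighted bisection with the weights $p_j$, and put $\Omega_j^\lambda=\Omega^\lambda_{j-1}\,\omega\bigl(e^\lambda_j(v_j)\bigr)$ for all $\lambda$.
\item Read off $D_S(x)$ and $E_S(x)$ from $v(x)$, and add $x$ to $S$.
\end{enumerate}
\end{quote}

The product form of the weights is what makes this efficient: $p_j(v)$ is a sum of $2t$ explicit terms, and no family of exponential size has to be counted. The next proposition says that the mixture does as well as the best anchor, up to $\log_2(2t)$ queries for not knowing it.

\begin{proposition}\label{prop:insertion}
The insertion finds $v(x)$ correctly. If $\lambda$ is any anchor for which all deviations $e_j=e^\lambda_j(v_j(x))$ are nonnegative, then the number of halvings, and hence of queries, is at most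
\begin{equation}\label{eq:insertion}
\log_2(2t)+4k+\sum_{j=1}^{2k}\ell(e_j)\;\le\;\log_2(2t)+6k+2\sum_{j=1}^{2k}\log_2(1+e_j).
\end{equation}
\end{proposition}

\begin{proof}
Since $v(-\infty)=0$, the deviation of a value $v$ from the lower anchor at $-\infty$ is $v\ge0$ in every coordinate. This anchor therefore keeps $\Omega_j^\lambda>0$ and contributes a positive term to every $p_j(v)$. So all weights $p_j(v)$ are positive, Lemma~\ref{lem:bisection} applies, and each $v_j(x)$ is found correctly.

Let $Z_j=\sum_\lambda\Omega^\lambda_j$ be the total weight after $j$ coordinates, so $Z_0=2t$, and let $W_j=\sum_vp_j(v)$. By definition $p_j(v_j)=Z_j$. For fixed $\lambda$ and $j$, distinct values $v$ have distinct deviations, so \eqref{eq:omega} gives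
\[
W_j=\sum_\lambda\Omega^\lambda_{j-1}\sum_{v}\omega\bigl(e^\lambda_j(v)\bigr)\le Z_{j-1}.
\]
By Lemma~\ref{lem:bisection}, coordinate $j$ takes at most $\log_2(Z_{j-1}/Z_j)+2$ halvings. The logarithms telescope, and the total is at most $\log_2(Z_0/Z_{2k})+4k$. For the anchor $\lambda$ in the statement, $Z_{2k}\ge\Omega^\lambda_{2k}=2^{-\sum_j\ell(e_j)}$, which gives the left side of \eqref{eq:insertion}. The inequality in \eqref{eq:insertion} follows from $\ell(e)\le2\log_2(1+e)+1$.
\end{proof}

\begin{example}\label{ex:ladder}
Let $S$ be the ordinal sum of the $r$ antichains $\{c_m,d_m\}$, $1\le m\le r$, with chains $C_1=\{c_m\}$ and $C_2=\{d_m\}$, so that $t=2r+1$ and $k=2$. Let $x$ lie above the first $i$ antichains and below the others, where $0\le i<r$. Then $v(x)=(i,i,i,i)$ and $v(c_m)=v(d_m)=(m-1,m-1,m,m)$. In the first coordinate the four anchors at $c_{i+1}$ and $d_{i+1}$ have deviation $0$, so $Z_1\ge4\cdot\frac12=2$, and the first search costs at most $\log_2(2t/2)+2=\log_2t+2$ queries. After it, little weight is left: at most three lower anchors and at most two upper anchors share a given deviation, so $Z_1\le5$ by \eqref{eq:omega}. The same four anchors have deviation $0$ in the second coordinate,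 so $Z_2\ge4\cdot\frac14=1$, and the second search costs fewer than $\log_25+2$ queries, hence at most $4$, however large $r$ is. The first search has concentrated the weight on the anchors near $x$. For the whole insertion, the upper anchor at $c_{i+1}$ has deviations $(0,0,1,1)$, so $\sum_j\ell(e_j)=8$, and \eqref{eq:insertion} gives at most $\log_2t+17$ queries.
\end{example}

\subsection*{Running time}

\begin{proposition}\label{prop:time}
All $n$ insertions together take $O(n^4)$ operations on numbers of $O(n\log n)$ bits.
\end{proposition}

\begin{proof}
Consider the $t$-th insertion. A minimum chain partition comes from a maximum matching in the bipartite graph that has two copies $y',y''$ of each $y\in S$ and an edge $y'z''$ whenever $y\prec z$. A partition into $k$ chains gives a matching with $|S|-k$ edges, joining each element to its successor in its chain. Conversely, the edges of a matching link the elements of $S$ into disjoint increasing sequences, which are chains by transitivity, and their number is $|S|$ minus the number of edges. A maximum matching is found by at most $t$ augmenting-path searches of $O(t^2)$ operations each, so this step takes $O(t^3)$ operations. The vectors $v(y)$ are computed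 in $O(t^2)$ operations by running through all pairs $y,z\in S$.

There are $2\sum_{j\le k}(|C_j|+1)\le4t$ pairs $(j,v)$, and each $p_j(v)$ is a sum of $2t$ terms, so the weights take $O(t^2)$ operations. Every nonnegative deviation is at most $q_j\le t-1$. Applying \eqref{eq:insertion} to the lower anchor at $-\infty$ bounds the number of halvings by $\log_2(2t)+6k+4k\log_2t=O(t\log t)$, and a halving takes $O(t)$ operations. An insertion thus takes $O(t^3)$ operations, and all insertions take $O(n^4)$.

For the size of the numbers, let $B=\lfloor2k(2\log_2t+1)\rfloor=O(n\log n)$. A nonzero product of at most $2k$ factors $\omega(e)$ with $e\le t-1$ equals $2^{-\beta}$ for an integer $0\le\beta\le B$. Hence $p_j(v)$ and $W_j$ are positive integer multiples of $2^{-B}$, the midpoints $s_v$ are integer multiples of $2^{-B-1}$, and all are at most $W_j\le Z_0=2t$. By Lemma~\ref{lem:bisection} a search has $r\le B+\log_2(2t)+2$ halvings, and the endpoints that occur have the form $cW_j/2^{r}$ with an integer $0\le c\le2^r$. After scaling by a common power of two, all these quantities are integers of $O(n\log n)$ bits.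
\end{proof}

\section{The amortized bound}\label{sec:amortized}

In this section $w$ is the width of $P$. It remains to choose, for the analysis only, a good anchor for each insertion and to sum \eqref{eq:insertion}. The obstacle is that the chains $C_j$ are recomputed at every step, so individual deviations at different times cannot be compared. Their sum, however, does not depend on the chains.

\subsection*{Rank}

For $S\subseteq P$ and $y\in P\cup\{\pm\infty\}$ define the \emph{rank}
\[
\rho_S(y)=|D_S(y)|+|E_S(y)| .
\]
An element of $S$ contributes $2$ to $\rho_S(y)$ if it lies below $y$, $0$ if it lies above $y$, and $1$ otherwise. In particular $\rho_S(-\infty)=0$ and $\rho_S(+\infty)=2|S|$. Whatever chain partition of $S$ is used, $\rho_S(y)=\sum_{j=1}^{2k}v_j(y)$. Rank differences replace the lengths of the pieces in Section~\ref{sec:model}. The yardstick $S$ now grows with time, but only in the harmless direction.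

\begin{lemma}\label{lem:grow}
If $y\prec z$ in $P\cup\{\pm\infty\}$ and $S\subseteq S'\subseteq P$, then
\[
0\le\rho_S(z)-\rho_S(y)\le\rho_{S'}(z)-\rho_{S'}(y).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:monotone}, $\rho_S(z)-\rho_S(y)=|D_S(z)\setminus D_S(y)|+|E_S(z)\setminus E_S(y)|$. The two sets on the right are the intersections of $S$ with the fixed sets $D_P(z)\setminus D_P(y)$ and $E_P(z)\setminus E_P(y)$, so they grow with $S$.
\end{proof}

A total deviation $G$ is most expensive when it is spread evenly over the coordinates, of which there are at most $2w$. This leads to the function
\[
h(G)=2w\log_2\Bigl(1+\frac{G}{2w}\Bigr)\qquad(G\ge0),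
\]
which takes over the role of $\log_2(1+\text{length})$. It is increasing, $h(0)=0$, and
\begin{equation}\label{eq:h}
h(G)\le G\log_2e,\qquad h(M+m)\le h(M)+2w\quad\text{for }0\le m\le M .
\end{equation}
The first inequality is $\ln(1+u)\le u$. The second holds because $h(M+m)-h(M)=2w\log_2\frac{2w+M+m}{2w+M}$ and $2w+M+m\le2(2w+M)$.

\begin{lemma}\label{lem:cost}
Let $x=x_t$ be inserted into $S=\{x_1,\dots,x_{t-1}\}$, let $a\prec x\prec b$ with $a,b\in S\cup\{\pm\infty\}$, and let $m=\min\{\rho_S(x)-\rho_S(a),\,\rho_S(b)-\rho_S(x)\}$. Then the insertion uses at most
\[
1+\log_2t+6w+2h(m)
\]
queries.
\end{lemma}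

\begin{proof}
For $t=1$ no query is made, so let $t\ge2$. Since $v(a)\le v(x)\le v(b)$ in every coordinate, the deviations of $v(x)$ from the lower anchor at $a$ and from the upper anchor at $b$ are nonnegative, and their sums are $\rho_S(x)-\rho_S(a)$ and $\rho_S(b)-\rho_S(x)$. Apply \eqref{eq:insertion} to the anchor with the smaller sum, so that $\sum_{j\le2k}e_j=m$. As $k\le w$, we may put $e_j=0$ for $2k<j\le2w$, and concavity of the logarithm (Jensen's inequality with $2w$ equal weights) gives
\[
\sum_{j=1}^{2k}\log_2(1+e_j)=\sum_{j=1}^{2w}\log_2(1+e_j)\le2w\log_2\Bigl(1+\frac m{2w}\Bigr)=h(m).
\]
Finally $\log_2(2t)=1+\log_2t$ and $6k\le6w$.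
\end{proof}

\subsection*{Gaps and the potential}

Lemma~\ref{lem:cost} holds for every admissible pair $a,b$, and the algorithm never has to know the pair. We may therefore choose it with knowledge of the whole poset. By Dilworth's theorem, fix a partition of $P$ into chains $K_1,\dots,K_w$. If $x_t\in K_i$ and $S=\{x_1,\dots,x_{t-1}\}$, let $a_t\prec x_t\prec b_t$ be the neighbors of $x_t$ in the chain $(K_i\cap S)\cup\{\pm\infty\}$, and let $m_t$ be the number $m$ of Lemma~\ref{lem:cost} for this pair.

\begin{lemma}\label{lem:amortized}
$\displaystyle\sum_{t=1}^nh(m_t)\le2(1+\log_2e)\,wn$.
\end{lemma}

\begin{proof}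
A \emph{gap} of a set $S\subseteq P$ is a triple $(i,y,z)$ in which $y\prec z$ are consecutive elements of the chain $(K_i\cap S)\cup\{\pm\infty\}$. Its \emph{size} in $S$ is $\rho_S(z)-\rho_S(y)$, which is nonnegative by Lemma~\ref{lem:grow}. Let $\Phi(S)$ be the sum of $h(\text{size})$ over all gaps of $S$.

Let $x=x_t\in K_i$ be inserted into $S$, let $S'=S\cup\{x\}$, and write $a=a_t$, $b=b_t$, $g_1=\rho_S(x)-\rho_S(a)$ and $g_2=\rho_S(b)-\rho_S(x)$. The gap $(i,a,b)$ of $S$ has size $g_1+g_2$. In $S'$ it is replaced by $(i,a,x)$ and $(i,x,b)$, whose sizes in $S'$ are at least $g_1$ and $g_2$ by Lemma~\ref{lem:grow}. All other gaps of $S$ are gaps of $S'$, and by the same lemma their sizes do not decrease. Since $h$ is increasing, with $M=\max(g_1,g_2)$ and $m_t=\min(g_1,g_2)$ we get from \eqref{eq:h}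
\[
\Phi(S')-\Phi(S)\ge h(m_t)+h(M)-h(M+m_t)\ge h(m_t)-2w .
\]
Summing over all insertions gives $\sum_th(m_t)\le\Phi(P)-\Phi(\emptyset)+2wn$.

The empty set has $w$ gaps, all of size $0$, so $\Phi(\emptyset)=0$. For $S=P$ and fixed $i$, the sizes of the gaps $(i,y,z)$ telescope to $\rho_P(+\infty)-\rho_P(-\infty)=2n$. All sizes together sum to $2wn$, and \eqref{eq:h} gives $\Phi(P)\le2wn\log_2e$.
\end{proof}

The width has entered three times: it bounds the number of coordinates, and with it both the overhead $6w$ and the scale of $h$, and it bounds the number of chains $K_i$, and with it the total size of the gaps.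

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algorithm performs the insertions of Section~\ref{sec:algorithm}; it uses neither $w$ nor $N$. It is correct by Proposition~\ref{prop:insertion} and runs in polynomial time by Proposition~\ref{prop:time}. By Lemmas~\ref{lem:cost} and~\ref{lem:amortized} the number of queries is at most
\[
\sum_{t=1}^n\bigl(1+\log_2t+6w+2h(m_t)\bigr)\le n+\log_2n!+6wn+4(1+\log_2e)\,wn ,
\]
which is $\log_2n!+n+(10+4\log_2e)\,wn$. Since $n\le wn$ and $4\log_2e<5.78$, this is at most $\log_2n!+17wn$. The first $t$ insertions involve only $x_1,\dots,x_t$ and coincide with the run of the algorithm on the poset formed by these elements, so the bound for that poset is the bound for the prefix.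
\end{proof}

\section{Optimality}\label{sec:optimality}

\begin{proof}[Proof of Theorem~\ref{thm:opt}]
For $n=1$ the algorithm makes no query, so let $n\ge2$. In both parts the parameter is first truncated to the range in which it restricts the poset.

\emph{Width.} Let $w\ge1$, $\bar w=\min(w,n)$ and $Q=Q_{\mathrm{width}}(n,w)$. Lemma~\ref{lem:sorting} gives $\log_2n!\le Q$ and $n\le2Q$, and Lemma~\ref{lem:blocks} with $s=\bar w$ gives $n(\bar w-1)\le4Q$. A poset on $n$ elements of width at most $w$ has width at most $\bar w$, so by Theorem~\ref{thm:main} the algorithm uses at most
\[
\log_2n!+17n(\bar w-1)+17n\le Q+68Q+34Q=103\,Q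
\]
queries.

\emph{Downsets.} For $N\le n$ there is no poset to identify, by Lemma~\ref{lem:downsets}. Let $N\ge n+1$, $\bar N=\min(N,2^n)$ and $Q=Q_{\mathrm{down}}(n,N)$. By Lemma~\ref{lem:sorting}, $\log_2n!\le Q$ and $n\le n\log_2n\le2Q$. We show that $n\log_2\bar N\le10Q$. Choose the largest block size that Lemma~\ref{lem:blocks} permits, namely $s=\lfloor\log_2(\bar N/n)\rfloor$. From $n+1\le\bar N\le2^n$ we get $0\le s\le n$, and by definition $n2^s\le\bar N\le N$ and $\log_2\bar N<\log_2n+s+1$. If $s\ge1$, Lemma~\ref{lem:blocks} gives $n(s-1)\le4Q$, so
\[
n\log_2\bar N\le n\log_2n+n(s-1)+2n\le2Q+4Q+4Q=10Q .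
\]
If $s=0$, then $n\log_2\bar N\le n\log_2n+n\le4Q$.

Now let $P$ have $n$ elements, width $w$, and $d(P)\le N$. Lemma~\ref{lem:downsets} gives $2^w\le d(P)\le\bar N$, so $w\le\log_2\bar N$, and the algorithm uses at most
\[
\log_2n!+17n\log_2\bar N\le Q+170Q=171\,Q
\]
queries.
\end{proof}

\begin{remark}
Since $\log_2n!\le n\log_2n\le n\log_2\bar N$, the second part of the proof shows that $\frac1{10}\,n\log_2\bar N\le Q_{\mathrm{down}}(n,N)\le18\,n\log_2\bar N$ for $n\ge2$ and $N\ge n+1$, where $\bar N=\min(N,2^n)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The lower bounds are Lemma~\ref{lem:sorting} and Lemma~\ref{lem:blocks} with $s=w$. The upper bound follows from Theorem~\ref{thm:main}, because the bound there is increasing in the width of $P$. From $e^n\ge n^n/n!$ we get $n\log_2n-n\log_2e\le\log_2n!\le n\log_2n$, so $\log_2n!=(1+o(1))\,n\log_2n$. If $w=o(\log n)$, then $17wn=o(n\log n)$, and both the lower bound $\log_2n!$ and the upper bound are $(1+o(1))\,n\log_2n$.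
\end{proof}

\begin{thebibliography}{9}

\bibitem{LO}
Alejandro L\'opez-Ortiz,
\texttt{https://doc.lagout.org/\allowbreak science/\allowbreak 0\_Computer\%20\allowbreak Science/\allowbreak 2\_Algorithms/\allowbreak Space-Efficient\%20\allowbreak Data\%20\allowbreak Structures\%2C\%20\allowbreak Streams\%2C\%20\allowbreak and\%20\allowbreak Algorithms\%20\allowbreak \%5BBrodnik\%2C\%20\allowbreak L\%C3\%B3pez-Ortiz\%2C\%20\allowbreak Raman\%20\allowbreak \%26\%20\allowbreak Viola\%20\allowbreak 2013-08-07\%5D.pdf}

\end{thebibliography}
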